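# A twin building in which $r_t\circ r_u$ cuts through $f_v$

## 1. Two panels of three chambers, matched by a bijection

Take two sets $P_+=\{1,2,3\}$ and $P_-=\{1',2',3'\}$, and match $n$ with $n'$. Let $W=\{1,s\}$ be the group of order two. Inside each set, two elements have distance $1$ if they are equal and $s$ if they are different. Across the two sets, give a matched pair the codistance $s$ and every other pair the codistance $1$. This is a twin building of rank one: value $s$ means "as close as possible", value $1$ means "opposite".

We record the relations. Let $f_1$ be equality and let $f_s$ be "same side, but different". Let $r_s$ be "opposite sides and matched", and $r_1$ "opposite sides and not matched". We compose relations: $(y,z)\in a\circ b$ if some $x$ has $(y,x)\in a$ and $(x,z)\in b$.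

* $r_s\circ r_s=f_1$: from $y$ go to its partner and come back.
* $r_1\circ r_s=f_s$: if $(x,z)\in r_s$, then $x$ is the partner of $z$, and $(y,x)\in r_1$ says $y\ne z$. In the same way $r_s\circ r_1=f_s$.
* $r_1\circ r_1=f_1\cup f_s$: the pair $(1,1)$ is reached through $2'$, and the pair $(1,2)$ through $3'$, which is matched to neither $1$ nor $2$. Every other same-side pair is handled in the same way. Note that the third chamber was needed.

In each case, whether $(y,z)$ lies in $r_t\circ r_u$ depends only on the distance from $y$ to $z$. In other words, each product $r_t\circ r_u$ is a union of relations $f_v$. Does this persist in larger twin buildings? Knowing $\delta(y,z)=v$, do we know which pairs of codistances $(\delta^*(y,x),\delta^*(z,x))$ occur as $x$ runs through the other half?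

## 2. Twin buildings, the relations $f_w$ and $r_w$, and Conjecture C

Let $(W,I)$ be a Coxeter system with length function $\ell$. A **building** of type $(W,I)$ is a set $X$ of chambers with a map $\delta:X\times X\to W$ such that $\delta(x,y)=1$ iff $x=y$, and such that for $\delta(x,y)=w$ and $s\in I$ the following hold. If $\delta(z,x)=s$, then $\delta(z,y)\in\{w,sw\}$, and $\delta(z,y)=sw$ if $\ell(sw)>\ell(w)$. Moreover there is some $z$ with $\delta(z,x)=s$ and $\delta(z,y)=sw$. The **$s$-panel** of $x$ is $\{x\}\cup\{z:\delta(z,x)=s\}$. A building is **thick** if each panel has at least three chambers.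

We use one textbook fact about galleries. A **gallery** of type $(i_1,\dots,i_n)$ from $y$ to $z$ is a sequence $y=y_0,\dots,y_n=z$ with $\delta(y_{j-1},y_j)=i_j$. If $i_1\cdots i_n$ is a reduced word for $v$, then a gallery of this type from $y$ to $z$ exists iff $\delta(y,z)=v$.

A **twin building** $T$ of type $(W,I)$ consists of two buildings $(X_+,\delta_+)$, $(X_-,\delta_-)$ of type $(W,I)$ and a codistance $\delta^*:(X_+\times X_-)\cup(X_-\times X_+)\to W$ such that, for $\epsilon\in\{+,-\}$, $x\in X_\epsilon$, $y\in X_{-\epsilon}$:

* (Tw1) $\delta^*(y,x)=\delta^*(x,y)^{-1}$;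
* (Tw2) if $\delta^*(x,y)=w$ and $z\in X_\epsilon$ satisfies $\delta_\epsilon(z,x)=s\in I$ and $\ell(sw)=\ell(w)-1$, then $\delta^*(z,y)=sw$;
* (Tw3) if $\delta^*(x,y)=w$, then for every $s\in I$ there is $z\in X_\epsilon$ with $\delta_\epsilon(z,x)=s$ and $\delta^*(z,y)=sw$.

It is thick if both halves are. Put $X=X_+\cup X_-$ and, for $w\in W$,
$$f_w=\{(y,z)\in X_-\times X_-:\delta_-(y,z)=w\}\cup\{(y,z)\in X_+\times X_+:\delta_+(y,z)=w\},$$
$$r_w=\{(y,z)\in X_-\times X_+:\delta^*(y,z)=w^{-1}\}\cup\{(y,z)\in X_+\times X_-:\delta^*(y,z)=w^{-1}\}.$$
Note the inverse in the definition of $r_w$. In Section 1 it is invisible, since $s=s^{-1}$.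

**Conjecture C.** Let $t,u,v\in W$ be such that $f_v\cap(r_t\circ r_u)$ is not empty. Then $f_v\subseteq r_t\circ r_u$.

The problem comes from "Hypergroups and Twin Buildings, I" (https://publications.mfo.de/bitstream/handle/mfo/4048/OWP-2023-10.pdf?sequence=1&isAllowed=y). It is known that the statement holds whenever $T$ admits a strongly transitive group of automorphisms. The task is to decide it for arbitrary thick twin buildings. The answer is that Conjecture C is false in general, and that rank three is exactly where it starts to fail.

Call $(W,I)$ **universal** if $m_{ij}=\infty$ for all $i\neq j$. Then $W$ is the free product of the groups $\langle i\rangle\cong\mathbb Z/2$. A word is reduced iff no two consecutive letters are equal, and each $w\in W$ has a unique reduced word. We say that $w$ begins or ends with $i$ if this word does. So $\ell(iw)<\ell(w)$ iff $w$ begins with $i$, and $\ell(wi)<\ell(w)$ iff $w$ ends with $i$.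

**Theorem 1.** Let $(W,I)$ be universal with $|I|\ge3$, let $a,b,c\in I$ be distinct, and let $k_i\ge3$ $(i\in I)$ be arbitrary cardinals. There is a thick twin building $T$ of type $(W,I)$, all of whose $i$-panels have $k_i$ chambers, such that for
$$v=bacababcba,\qquad t=bacb,\qquad u=acab$$
we have $f_v\cap(r_t\circ r_u)\ne\emptyset$ but $f_v\not\subseteq r_t\circ r_u$.

For the positive side, write $w\le w'$ (**weak order**) if $\ell(w')=\ell(w)+\ell(w^{-1}w')$. Equivalently, some reduced word of $w'$ starts with a reduced word of $w$. For instance, in universal type $w\le w'$ means that the word of $w$ is an initial segment of the word of $w'$: thus $ba\le bac$, while $bc$ and $ba$ have no common upper bound.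

**Theorem 2.** Let $T$ be a thick twin building of arbitrary type $(W,I)$.

1. If $t^{-1}$ and $v$ have a common upper bound in the weak order, or $u$ and $v^{-1}$ do, then Conjecture C holds for $(t,u,v)$. In particular it holds whenever $t=1$ or $u=1$.
2. If $W$ is finite, Conjecture C holds for $T$.
3. If $|I|\le2$, Conjecture C holds for $T$.

Together the theorems say that Conjecture C holds for all thick twin buildings of rank $n$ iff $n\le2$. We prove Theorem 2 first, because its proof shows where a counterexample must hide.

## 3. Reading codistances along a gallery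

In this section and the next two, $T$ is any thick twin building. The purpose here is to turn the conjecture into a statement about sequences of elements of $W$.

**Lemma 3 (values on a panel).** Let $x\in X_{-\epsilon}$ and let $P$ be an $s$-panel of $X_\epsilon$. There is $w$ with $\ell(sw)>\ell(w)$ such that exactly one $y\in P$ has $\delta^*(y,x)=sw$ and all other $y\in P$ have $\delta^*(y,x)=w$. Dually, let $y\in X_\epsilon$ and let $Q$ be an $s$-panel of $X_{-\epsilon}$. There is $w$ with $\ell(ws)>\ell(w)$ such that exactly one chamber of $Q$, written $p_y$, has $\delta^*(y,p_y)=ws$, and all other $x\in Q$ have $\delta^*(y,x)=w$.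

*Proof.* By (Tw3), starting from any chamber of $P$, two values of the form $w,sw$ occur on $P$; name them so that $\ell(sw)>\ell(w)$. Apply (Tw2) to a chamber with value $sw$: all other chambers of $P$ have value $w$. So $sw$ occurs exactly once. For the dual statement, apply this to the values $\delta^*(x,y)$, $x\in Q$, and take inverses by (Tw1). $\square$

We call the chamber with the longer value the *top chamber*, or projection.

**Lemma 4 (all values occur).** For every $x\in X_{-\epsilon}$ and $A\in W$ there is $y\in X_\epsilon$ with $\delta^*(y,x)=A$. For every $y\in X_\epsilon$ and $A\in W$ there is $x\in X_{-\epsilon}$ with $\delta^*(y,x)=A$.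

*Proof.* Start with any $y_*\in X_\epsilon$, say $\delta^*(y_*,x)=w$, and write $Aw^{-1}=s_1\cdots s_k$. Apply (Tw3) with $s_k$, then $s_{k-1}$, and so on down to $s_1$: the value becomes $s_1\cdots s_kw=A$. For the second claim, find in the same way $x$ with $\delta^*(x,y)=A^{-1}$ and use (Tw1). $\square$

**Definition.** For $s\in I$, a step from $A$ to $B$ in $W$ is *$s$-admissible* if either $B=sA$, or $B=A$ and $\ell(sA)>\ell(A)$. We speak of a *drop* if $B=sA$ is shorter than $A$, of a *rise* if $B=sA$ is longer, and of a *stay* if $B=A$. So from $A$ with $\ell(sA)<\ell(A)$ the drop is forced, and otherwise one may rise or stay. The condition is symmetric in $A$ and $B$, so sequences can be read backward. For $v\in W$ with a fixed reduced word $i_1\cdots i_n$, let $L(v)$ be the set of all $(A,B)$ for which there is a sequence $A=w_0,w_1,\dots,w_n=B$ whose $j$-th step is $i_j$-admissible. For $y,z$ in the same half $X_\epsilon$ let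
$$E(y,z)=\{(\delta^*(y,x),\delta^*(z,x)):x\in X_{-\epsilon}\}.$$

For example, let $W$ be universal, $v=ab$ and $A=b$. The first step has letter $a$ and leads to $b$ (stay) or $ab$ (rise). The second has letter $b$: from $b$ it must drop to $1$, from $ab$ it leads to $ab$ or $bab$. So the elements $B$ with $(b,B)\in L(ab)$ are $1$, $ab$, $bab$.

**Lemma 5 (reading and realizing).**

* (i) If $\delta_\epsilon(y,z)=v$, then $E(y,z)\subseteq L(v)$.
* (ii) Let $(A,B)\in L(v)$ and $\epsilon\in\{+,-\}$. Then there are $y',z'\in X_\epsilon$ with $\delta_\epsilon(y',z')=v$ and $(A,B)\in E(y',z')$.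

*Proof.* (i) Take a gallery of type $(i_1,\dots,i_n)$ from $y$ to $z$ and any $x\in X_{-\epsilon}$. Consecutive chambers are distinct chambers of an $i_j$-panel, so by Lemma 3 the step between their codistances to $x$ goes from $w$ to $iw$, from $iw$ to $w$, or from $w$ to $w$, with $i=i_j$ and $\ell(iw)>\ell(w)$. Each of these is $i_j$-admissible.

(ii) Let $w_0=A,\dots,w_n=B$ be an admissible sequence. Take any $x\in X_{-\epsilon}$, and $y'=y_0'$ with $\delta^*(y'_0,x)=A$ (Lemma 4). Given $y'_{j-1}$ with value $w_{j-1}$, choose $y_j'\neq y'_{j-1}$ in its $i_j$-panel with value $w_j$. For a drop, $y'_{j-1}$ is the top chamber, and any other chamber works. For a rise take the top chamber. For a stay take a third chamber, neither $y'_{j-1}$ nor the top chamber; it exists by thickness. The resulting gallery has reduced type, so $\delta_\epsilon(y',y'_n)=v$. $\square$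

By Lemma 5, $L(v)$ is the union of all $E(y,z)$ with $\delta(y,z)=v$, so it does not depend on the reduced word. Call $(A,B)$ **$v$-full** if $(A,B)\in E(y,z)$ for both $\epsilon$ and all $y,z\in X_\epsilon$ with $\delta_\epsilon(y,z)=v$.

Let us translate. If $y\in X_\epsilon$, then $(y,x)\in r_t$ means $x\in X_{-\epsilon}$ and $\delta^*(y,x)=t^{-1}$. Likewise $(x,z)\in r_u$ means $\delta^*(x,z)=u^{-1}$, that is, $\delta^*(z,x)=u$. Therefore
$$(y,z)\in r_t\circ r_u\iff y,z\text{ lie in the same half and }(t^{-1},u)\in E(y,z). \tag{1}$$
So $f_v\cap(r_t\circ r_u)\neq\emptyset$ iff $(t^{-1},u)\in L(v)$, and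
$$\text{Conjecture C for }(t,u,v)\text{ says: if }(t^{-1},u)\in L(v),\text{ then }(t^{-1},u)\text{ is }v\text{-full.} \tag{2}$$

**The case $\ell(v)\le1$ by hand.** If $v=1$, then $y=z$, $L(1)=\{(A,A)\}$, and Lemma 4 shows that every $(A,A)$ is full. Let $v=s$, so $y\neq z$ lie in one $s$-panel. There are three kinds of pairs in $L(s)$.

* $(A,sA)$ with $\ell(sA)<\ell(A)$: choose $x$ with $\delta^*(y,x)=A$; then $\delta^*(z,x)=sA$ by (Tw2).
* $(A,sA)$ with $\ell(sA)>\ell(A)$: choose $x$ with $\delta^*(z,x)=sA$; then $\delta^*(y,x)=A$ by (Tw2).
* $(A,A)$ with $\ell(sA)>\ell(A)$: choose a third chamber $y''$ of the panel and $x$ with $\delta^*(y'',x)=sA$; then $y$ and $z$ both have value $A$.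

So Conjecture C holds for $\ell(v)\le1$, in every type. The last item is the trick with the third chamber from Section 1.

## 4. Peeling off the first letter of $v$, and the drop that cannot be peeled

The natural next move is induction on $\ell(v)$: remove the first letter $s$ of $v$, apply induction to the rest of the gallery, and come back. Two of the three kinds of first step cooperate.

**Lemma 6.** Let $v=sv'$ with $s\in I$ and $\ell(v)=\ell(v')+1$. Let $A=w_0,w_1,\dots,w_n=B$ be admissible for a reduced word of $v$ that starts with $s$.

* (i) If $w_1=sA$ is longer than $A$ and $(sA,B)$ is $v'$-full, then $(A,B)$ is $v$-full.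
* (ii) If $w_1=A$, then $(sA,B)\in L(v)$, and if $(sA,B)$ is $v$-full, then so is $(A,B)$.

*Proof.* Let $\delta(y,z)=v$, and let $y_1$ be the chamber with $\delta(y,y_1)=s$ and $\delta(y_1,z)=v'$.

(i) There is $x$ with $\delta^*(y_1,x)=sA$ and $\delta^*(z,x)=B$. Since $\ell(s\cdot sA)<\ell(sA)$, (Tw2) gives $\delta^*(y,x)=A$.

(ii) Here $\ell(sA)>\ell(A)$, because a stay requires it. So the sequence $(sA,A,w_2,\dots,w_n)$ is admissible: its first step is a drop, and the others are unchanged since $w_1=A$. Hence $(sA,B)\in L(v)$. Suppose it is $v$-full. By thickness choose $y''\ne y,y_1$ in the $s$-panel of $y$. Then $\delta(y'',y_1)=s$ and $\ell(sv')>\ell(v')$, so $\delta(y'',z)=sv'=v$. Hence some $x$ has $\delta^*(y'',x)=sA$ and $\delta^*(z,x)=B$. By (Tw2), $\delta^*(y,x)=A$. $\square$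

A first step that stays is thus reduced to one that drops, for the same $v$, and a rise is reduced to a shorter $v$. Now let the first step drop: $w_1=sA$ with $\ell(sA)<\ell(A)$. Induction would give $x$ with $\delta^*(y_1,x)=sA$ and $\delta^*(z,x)=B$. By Lemma 3, the chambers of the $s$-panel of $y$ then have value $sA$ except for one, which has value $A$. We need the exceptional chamber to be $y$, and nothing in the induction says so: it may be any chamber of the panel other than $y_1$. This is the point where peeling stops.

## 5. Moving $x$ outward: common upper bounds in the weak order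

The drop can be handled when $A$ and $v$ have a common upper bound. Instead of moving $y$ we move $x$, to a position so far away from being opposite that all steps along the gallery are forced.

**Lemma 7.** Let $(A,B)\in L(v)$ and $\ell(Ai)>\ell(A)$. There is $B_1$ with $(Ai,B_1)\in L(v)$ such that, for all $y,z$ in the same half, $(Ai,B_1)\in E(y,z)$ implies $(A,B)\in E(y,z)$.

*Proof.* *Choice of $B_1$.* By Lemma 5 choose $y',z',x'$ with $\delta(y',z')=v$, $\delta^*(y',x')=A$, $\delta^*(z',x')=B$. Let $Q'$ be the $i$-panel of $x'$, let $x_1'=p_{y'}\in Q'$ and $B_1=\delta^*(z',x_1')$. Since $\ell(Ai)>\ell(A)$, the chamber $x'$ is not $p_{y'}$, so $x'\neq x'_1$ and $\delta^*(y',x_1')=Ai$. Thus $(Ai,B_1)\in E(y',z')\subseteq L(v)$, and $B_1\in\{B,Bi\}$ by Lemma 3.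

*Transfer to $y,z$.* Let $x_1$ realize $(Ai,B_1)$ for $(y,z)$, and let $Q$ be its $i$-panel. Since $Ai$ gets shorter on multiplying by $i$ on the right, $x_1=p_y$, and all other chambers of $Q$ have value $A$ from $y$.

* Suppose $\ell(Bi)<\ell(B)$. Then $x'=p_{z'}$, and since $x_1'\neq x'$ we have $B_1=Bi$. So $\delta^*(z,x_1)=Bi$ is the shorter value, $x_1\ne p_z$, and $p_z\in Q$ has value $B$ from $z$ and $A$ from $y$.
* Suppose $\ell(Bi)>\ell(B)$ and $B_1=Bi$. Then $x_1=p_y=p_z$, and any other chamber of $Q$ realizes $(A,B)$.
* Suppose $\ell(Bi)>\ell(B)$ and $B_1=B$. Then $p_z\ne x_1$, and any chamber of $Q\setminus\{x_1,p_z\}$, which is non-empty by thickness, realizes $(A,B)$. $\square$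

**Lemma 8.** Let $(A,B)\in L(v)$, and suppose that some $D$ satisfies $A\le D$ and $v\le D$. Then $(A,B)$ is $v$-full.

*Proof.* *Pushing $A$ up to $D$.* Since $\ell(D)=\ell(A)+\ell(A^{-1}D)$, multiplying $A$ on the right by the letters of a reduced word of $A^{-1}D$ increases the length at each step. Apply Lemma 7 along this word. We obtain $(D,B')\in L(v)$ such that $(D,B')\in E(y,z)$ implies $(A,B)\in E(y,z)$. So it suffices that $(D,B')$ is $v$-full.

*From $D$ everything is forced.* Let $v=i_1\cdots i_n$ be reduced. Since $\ell(D)=\ell(v)+\ell(v^{-1}D)$, we have $\ell(i_{j+1}i_j\cdots i_1D)<\ell(i_j\cdots i_1D)$ for $0\le j<n$. So every admissible sequence starting at $D$ drops at each step and ends at $v^{-1}D$; in particular $B'=v^{-1}D$. Given $y,z$ with $\delta(y,z)=v$, choose $x$ with $\delta^*(y,x)=D$ (Lemma 4). By Lemma 5(i), $\delta^*(z,x)=v^{-1}D=B'$. $\square$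

**Proof of Theorem 2, part 1.** If $t^{-1}$ and $v$ have a common upper bound, apply Lemma 8 with $A=t^{-1}$ and (2). For the second criterion we take inverse relations. By (Tw1), $r_w^{-1}=r_{w^{-1}}$; also $f_w^{-1}=f_{w^{-1}}$, and $(r_t\circ r_u)^{-1}=r_{u^{-1}}\circ r_{t^{-1}}$. So Conjecture C for $(t,u,v)$ is equivalent to Conjecture C for $(u^{-1},t^{-1},v^{-1})$, and the first criterion for the latter asks for a common upper bound of $u$ and $v^{-1}$. If $t=1$, then $v$ is a common upper bound of $1$ and $v$; if $u=1$, use $v^{-1}$. $\square$

**Proof of Theorem 2, part 2.** In a finite Coxeter group the longest element is an upper bound of all elements. Apply part 1. $\square$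

**Proof of Theorem 2, part 3.** If $|I|\le2$ and $W$ is infinite, then $W$ is infinite dihedral; otherwise part 2 applies. We show by induction on $n=\ell(v)$ that every $(A,B)\in L(v)$ is $v$-full. The case $n=0$ was done in Section 3. Let $n\ge1$, let $s$ be the first letter of $v$, let $v'=sv$, and let $w_0=A,w_1,\dots,w_n=B$ be admissible.

*Drop, $w_1=sA$ shorter than $A$.* Then $A$ begins with $s$, and so does $v$. In the infinite dihedral group the elements beginning with $s$ are the non-empty initial segments of one infinite alternating word, so they form a chain for $\le$. The longer of $A$ and $v$ is a common upper bound, and Lemma 8 applies.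

*Rise.* Then $(sA,B)\in L(v')$ is $v'$-full by induction. Apply Lemma 6(i).

*Stay.* By Lemma 6(ii), $(sA,B)\in L(v)$, through a sequence whose first step drops. So it is $v$-full by the drop case, and $(A,B)$ is $v$-full by Lemma 6(ii). $\square$

With three letters the chain is gone: $bc$ and $ba$ both begin with $b$ and have no common upper bound. A counterexample has to avoid both criteria of part 1. The data of Theorem 1 do: $t^{-1}=bcab$ and $v=bac\cdots$ part after the first letter, and so do $u=acab$ and $v^{-1}=abcbabacab$.

## 6. Three letters: two ends joined by exactly one admissible sequence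

From now on $(W,I)$ is universal, $a,b,c\in I$ are distinct, and
$$(i_1,\dots,i_{10})=(b,a,c,a,b,a,b,c,b,a),\qquad e=(e_0,\dots,e_{10})=(b,1,a,a,1,1,1,b,b,1,a).$$
The letters spell $v=bacababcba$. We need to understand all sequences from $t^{-1}=bcab$ to $u=acab$ that are admissible for this word. There turns out to be only one, so a single sequence has to be avoided.

**Lemma 9.** There is exactly one admissible sequence for $v$ from $bcab$ to $acab$, namely $w_j=e_j\,cab$ $(0\le j\le10)$:

| $j$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 |
|---|---|---|---|---|---|---|---|---|---|---|---|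
| letter | | $b$ | $a$ | $c$ | $a$ | $b$ | $a$ | $b$ | $c$ | $b$ | $a$ |
| $w_j$ | $bcab$ | $cab$ | $acab$ | $acab$ | $cab$ | $cab$ | $cab$ | $bcab$ | $bcab$ | $cab$ | $acab$ |

*Proof.* The sequence in the table is admissible: it drops at steps $1,4,9$, rises at steps $2,7,10$, and stays at steps $3,5,6,8$, where the value does not begin with the letter. For uniqueness we compute forward and backward and compare at $w_6$.

*Forward from $w_0=bcab$ with letters $b,a,c,a,b,a$.* The first step drops: $w_1=cab$. Then $w_2\in\{cab,acab\}$.

* $w_2=cab$: now $c$, $a$, $b$ drop in turn, $w_3=ab$, $w_4=b$, $w_5=1$, and $w_6\in\{1,a\}$.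
* $w_2=acab$ and $w_3=acab$: $w_4=cab$, $w_5\in\{cab,bcab\}$. From $w_5=cab$ we get $w_6\in\{cab,acab\}$, from $w_5=bcab$ we get $w_6\in\{bcab,abcab\}$.
* $w_2=acab$ and $w_3=cacab$: $w_4\in\{cacab,acacab\}$ and $w_5\in\{cacab,bcacab,acacab,bacacab\}$. The last letter $a$ gives $w_6\in\{cacab,acacab\}$, $\{bcacab,abcacab\}$, $\{cacab\}$, $\{bacacab,abacacab\}$ respectively. In all cases $w_6$ ends with the word $cacab$.

*Backward from $w_{10}=acab$ with letters $a,b,c,b$.* By symmetry of admissibility the rules are the same. The first step drops: $w_9=cab$. Then $w_8\in\{cab,bcab\}$.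

* $w_8=cab$: $w_7=ab$ and $w_6\in\{ab,bab\}$.
* $w_8=bcab$: either $w_7=bcab$ and then $w_6=cab$, or $w_7=cbcab$ and then $w_6\in\{cbcab,bcbcab\}$.

*Comparison.* The backward list is $ab,\ bab,\ cab,\ cbcab,\ bcbcab$. None of these ends with $cacab$, and the only one among $1,a,cab,acab,bcab,abcab$ is $cab$. So $w_6=cab$, and tracing back gives $w_1=cab$, $w_2=w_3=acab$, $w_4=w_5=cab$ and $w_7=w_8=bcab$, $w_9=cab$. $\square$

Two consequences set the agenda. First, $(t^{-1},u)=(bcab,acab)\in L(v)$, so Lemma 5(ii) and (1) give
$$f_v\cap(r_t\circ r_u)\neq\emptyset\quad\text{in every thick twin building of type }(W,I). \tag{3}$$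
Second, let $y_0,\dots,y_{10}$ be a gallery of type $(i_1,\dots,i_{10})$ in $X_+$. If no $x\in X_-$ satisfies $\delta^*(y_j,x)=e_j\,cab$ for all $j$, then $(y_0,y_{10})\in f_v$ but $(y_0,y_{10})\notin r_t\circ r_u$. So we must build a twin building in which one sequence is never read along one gallery.

## 7. Chambers as elements of a free product; codistance functions

The purpose of this section is to choose the two halves and to say what has to be specified to twin them.

**The two halves.** Let $C_i$ be a group of order $k_i$ (cyclic if $k_i$ is finite, and for instance a direct sum of $k_i$ copies of $\mathbb Z/2$ if $k_i$ is infinite). Let $G=\ast_{i\in I}C_i$. For $g,h\in G$ let $g^{-1}h=c_1\cdots c_m$ be the normal form, $1\ne c_j\in C_{l_j}$ with $l_j\ne l_{j+1}$, and put $\delta(g,h)=l_1\cdots l_m\in W$. This is a building. Clearly $\delta(g,h)=1$ iff $g=h$, and $\delta(h,g)=\delta(g,h)^{-1}$. Let $w=\delta(g,h)$. The chambers $z$ with $\delta(z,g)=i$ are $z=gc$ with $1\ne c\in C_i$, and $z^{-1}h=c^{-1}g^{-1}h$. If the first syllable of $g^{-1}h$ is not of type $i$, then $\delta(z,h)=iw$. If it is $c_1\in C_i$,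 then $\delta(z,h)=iw$ for the single choice $c=c_1$ and $\delta(z,h)=w$ for the others. These are the axioms.

The $i$-panels are the cosets $gC_i$, with $k_i$ elements. Let $|g|$ be the number of syllables of $g$. In each $i$-panel exactly one element has a normal form not ending with a syllable of type $i$; we call it the **gate**. All other elements of the panel have one syllable more. Each $g\ne1$ is a non-gate element of exactly one panel, the one whose type is that of its last syllable. So a function on $G$ can be defined recursively: give its value at $1$, then pass through each panel from the gate to the other chambers.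

Let $X_+$ and $X_-$ be two copies of this building.

**Definition.** A *codistance function* is a map $f:X_+\to W$ such that

* (C1) for each $j$-panel $P$ of $X_+$ there is $w$ with $\ell(jw)>\ell(w)$ such that exactly one chamber of $P$ has value $jw$ and all others have value $w$.

This is how $y\mapsto\delta^*(y,x)$ looks, by Lemma 3. As an example let $I=\{a,b\}$, $k_a=k_b=3$, and $f(1)=1$. In the panel $C_a$ one chamber other than $1$ gets value $a$, the third gets value $1$. In the $b$-panel of the chamber with value $a$, one new chamber gets value $ba$, the other $a$; and so on.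

**Lemma 10.** Suppose that $f_x$ $(x\in X_-)$ are codistance functions such that

* (C2) for each $y\in X_+$ and each $i$-panel $Q$ of $X_-$ there is $w$ with $\ell(wi)>\ell(w)$ such that exactly one $x\in Q$ has $f_x(y)=wi$ and all other $x\in Q$ have $f_x(y)=w$.

Then $\delta^*(y,x)=f_x(y)$ and $\delta^*(x,y)=f_x(y)^{-1}$ for $y\in X_+$, $x\in X_-$ define a twin building.

*Proof.* (Tw1) is clear. For the case $\epsilon=+$ of (Tw2) and (Tw3), fix $x\in X_-$, and let $y\in X_+$ have value $w'=f_x(y)$ and let $P$ be its $s$-panel. If $\ell(sw')<\ell(w')$, then by (C1) $y$ is the unique top chamber of $P$, and all other chambers of $P$ have value $sw'$; this gives (Tw2), and (Tw3) in this case. If $\ell(sw')>\ell(w')$, then $y$ is not the top chamber, and the top chamber has value $sw'$; this gives (Tw3). For $\epsilon=-$ fix $y$. Taking inverses in (C2), the values $\delta^*(x,y)$ on an $i$-panel $Q$ are $iw^{-1}$ once and $w^{-1}$ otherwise, with $\ell(iw^{-1})>\ell(w^{-1})$, and the same argument applies. $\square$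

**Lemma 11.** There is a codistance function $f$ with $f(1)=1$.

*Proof.* Use the recursion. Let a $j$-panel have gate $y$ with $f(y)=w$. If $w$ begins with $j$, give all other chambers the value $jw$, so the gate is the top chamber. Otherwise give one other chamber the value $jw$ and the rest the value $w$. Every panel is treated once, so (C1) holds. $\square$

## 8. Adding one panel of $X_-$: labellings

Suppose that $f=f_x$ is already given for one $x\in X_-$. The purpose now is to find all the other $f_z$, $z$ in the $i$-panel $Q$ of $x$, and to see what freedom we have. For each $y\in X_+$ we must choose the chamber $\lambda(y)\in Q$ at which the value from $y$ is longest. This choice is the labelling.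

Fix a codistance function $f$, a letter $i\in I$, and a set $Q\ni x$ with $|Q|=k_i$.

**Definition.** A $j$-panel $P$ of $X_+$ is *critical* if $j=i$ and $f(P)=\{1,i\}$. A *labelling* is a map $\lambda:X_+\to Q$ with

* (L1) $\lambda(y)=x$ iff $f(y)$ ends with $i$;
* (L2) $\lambda$ is constant on each non-critical panel, and $\lambda|_P:P\to Q$ is bijective for each critical panel $P$.

An $i$-panel containing one chamber $y$ with $f(y)\in\{1,i\}$ is critical: in (C1) with $j=i$, the value $1$ must be the shorter value and $i$ must be the longer one, so in both cases $w=1$.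

**Lemma 12 (existence and freedom).** Labellings exist. They can be built by recursion on $|\cdot|$: on a non-critical panel the label of the gate is copied, and on a critical panel one may take any bijection $P\to Q$ that extends the label of the gate and sends the chamber of value $i$ to $x$.

*Proof.* Choose $\lambda(1)$ according to (L1): equal to $x$ if $f(1)$ ends with $i$, and any element of $Q\setminus\{x\}$ otherwise. We show that (L1) passes from the gate to the whole panel.

*Non-critical $j$-panel, values $w$ and $jw$ with $\ell(jw)>\ell(w)$.* If $w\ne1$, then $w$ and $jw$ have the same last letter. If $w=1$, then $j\ne i$, since otherwise the panel would be critical, and neither $1$ nor $j$ ends with $i$. So $w$ ends with $i$ iff $jw$ does, and copying the label respects (L1).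

*Critical panel.* Exactly one chamber has value $i$, the others have value $1$; (L1) asks that precisely the former has label $x$. The gate satisfies (L1), so the two prescriptions (label of the gate, label $x$ at the chamber of value $i$) are compatible, and they extend to a bijection because $|P|=|Q|=k_i$. $\square$

**Lemma 13.** Let $\lambda$ be a labelling. Let $\bar f(y)$ be the shorter of $f(y)$ and $f(y)i$. For $z\in Q$ put $f_z(y)=\bar f(y)i$ if $\lambda(y)=z$, and $f_z(y)=\bar f(y)$ otherwise. Then $f_x=f$, every $f_z$ is a codistance function, and the family $(f_z)_{z\in Q}$ satisfies (C2) on $Q$.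

*Proof.* Note that $\bar f(y)$ does not end with $i$. By (L1), $f_x=f$. (C2) holds because for given $y$ only $z=\lambda(y)$ has value $\bar f(y)i$, and all others have value $\bar f(y)$. It remains to check (C1) for $f_z$ on a $j$-panel $P$.

*$P$ critical.* Then $j=i$ and $\bar f=1$ on $P$. So $f_z$ is $i$ on the unique chamber of $P$ with label $z$ and $1$ elsewhere.

*$P$ non-critical,* with $f$-values $w$ and $jw$, $\ell(jw)>\ell(w)$. Here $\lambda$ is constant on $P$, so either all of $P$ takes the value $\bar fi$ or all of $P$ takes the value $\bar f$. We saw that $w$ and $jw$ both end with $i$ or both do not.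

* If neither ends with $i$, then $f_z$ has the values $w,jw$, or else $wi,jwi$. The word $jwi$ is reduced: $w$ does not begin with $j$ and does not end with $i$, and if $w=1$ then $j\ne i$ because $P$ is not critical. So (C1) holds with the same top chamber.
* If both end with $i$, write $w=w'i$ as a reduced word. Then $f_z$ has the values $w'i,jw'i$, or else $w',jw'$. Since $jw'i$ is reduced, so is $jw'$, and (C1) holds with the same top chamber. $\square$

**Example.** Let $k_a=3$, $C_a=\{1,d,d^2\}$, with $f$-values $1,a,1$, and $i=a$. The panel $C_a$ is critical. With $Q=\{x,z_1,z_2\}$ we must have $\lambda(d)=x$, and may take $\lambda(1)=z_1$, $\lambda(d^2)=z_2$. So $f_{z_1}$ has the values $a,1,1$ there, and $f_{z_2}$ the values $1,1,a$: this is the matching of Section 1. Now suppose $k_b=3$ and that the $b$-panel of $1$ has $f$-values $1,b,1$. It is not critical, so its label is constantly $z_1$, and there $f_{z_1}$ has the values $a,ba,a$, while $f_{z_2}$ has the values $1,b,1$.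

So the freedom lies in the critical panels, and only there.

## 9. A family of forbidden traces that stays forbidden

**The gallery.** Choose $1\ne g_j\in C_{i_j}$ and let $y_j=g_1\cdots g_j\in X_+$ for $0\le j\le10$. Then $y_0=1$ and $\delta_+(y_0,y_{10})=v$. Let $P_j$ be the $i_j$-panel containing $y_{j-1}$ and $y_j$; its gate is $y_{j-1}$. So in the recursion of Lemma 12 the labels $\lambda(y_0),\lambda(y_1),\dots$ are chosen in this order, and $\lambda(y_j)$ is chosen when $P_j$ is treated. For a codistance function $f$ call $f(\gamma)=(f(y_0),\dots,f(y_{10}))$ its *trace*.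

We want to avoid the trace $(e_j\,cab)_j$. We cannot avoid it alone. If all of $\gamma$ carries one label, then passing from $f$ to $f_z$ leaves the trace unchanged, or adds the letter $i$ at the right end of all its entries, or removes it there. So to keep out $e_j\,cab$ we must also keep out $e_j\,ca$, from which it arises by adding $b$; then $e_j\,c$; then $e_j$ itself; and also everything that arises from these by adding further letters and could lead back. This suggests forbidding
$$N=\{1\}\cup\{g\in W:g\text{ begins with a letter}\notin\{a,b\}\},\qquad \mathcal B=\{(e_0g,\dots,e_{10}g):g\in N\}.$$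
Since $e_j\in\{1,a,b\}$, we have $\ell(e_jg)=\ell(e_j)+\ell(g)$ for $g\in N$. The place where labels on $\gamma$ can really vary is $g=1$ with $i\in\{a,b\}$: there the trace $e$ could be created through critical panels. But to create $e$ with $i=a$, the labels of $y_2$ and $y_{10}$ must agree and differ from that of $y_6$, and we are free to spoil this. With $i=b$ the chambers $y_0,y_7,y_5$ play these roles.

**Lemma 14.** In the situation of Section 8, suppose $f(\gamma)\notin\mathcal B$. Then $\lambda$ can be chosen such that $f_z(\gamma)\notin\mathcal B$ for all $z\in Q$.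

*Proof.* **Step 1: rules for choosing $\lambda$.** In the recursion we impose the following rules and choose arbitrarily otherwise.

If $i=a$:

* (a) if $P_4,P_6$ are critical, $\lambda(y_2)\ne x$ and $f(y_6)\ne a$, put $\lambda(y_6)=\lambda(y_2)$;
* (b) if $P_{10}$ is critical and $\lambda(y_9)=x$, choose $\lambda(y_{10})\ne\lambda(y_2)$.

If $i=b$:

* (a′) if $P_1,P_5$ are critical, $\lambda(y_0)\ne x$ and $f(y_5)\ne b$, put $\lambda(y_5)=\lambda(y_0)$;
* (b′) if $P_7$ is critical and $\lambda(y_6)=x$, choose $\lambda(y_7)\ne\lambda(y_0)$.

**Step 2: the rules are permissible.** By Lemma 12, on a critical panel we must keep the label of the gate, give label $x$ to the chamber of value $i$, and have a bijection. A prescription of one further label is allowed if it creates no coincidence, because finitely many consistent prescriptions extend to a bijection between $P$ and $Q$.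

* (a) The panel is $P_6$, with gate $y_5$. The chamber $y_6$ does not have value $a$, and the proposed label $\lambda(y_2)$ is not $x$. The proposed label also differs from that of the gate: $P_5$ has type $b$ and $P_3$ has type $c$, so they are non-critical, and $\lambda(y_5)=\lambda(y_4)$, $\lambda(y_3)=\lambda(y_2)$; and $P_4$ is critical, so $\lambda(y_4)\ne\lambda(y_3)$. Hence $\lambda(y_5)\neq\lambda(y_2)$.
* (b) By (L1), $\lambda(y_9)=x$ says that $f(y_9)$ ends with $a$, so $y_9$ is the chamber of value $a$ in $P_{10}$. Then the gate and the chamber of value $a$ coincide, and $\lambda(y_{10})$ may be any element of $Q\setminus\{x\}$. This set has at least two elements, so one of them is different from $\lambda(y_2)$.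
* (a′) The panel is $P_5$, with gate $y_4$. The chamber $y_5$ does not have value $b$, and $\lambda(y_0)\ne x$. The panels $P_2,P_3,P_4$ have types $a,c,a\ne b$, so $\lambda(y_4)=\lambda(y_1)$, and $P_1$ is critical, so $\lambda(y_1)\ne\lambda(y_0)$.
* (b′) As (b): $y_6$ is the chamber of value $b$ in $P_7$, and $\lambda(y_7)$ may be any of the at least two elements of $Q\setminus\{x\}$.

**Step 3: suppose a forbidden trace appears.** Let $f_z(\gamma)=(e_jg)_j$ with $g\in N$. Then $z\ne x$, because $f_x=f$ and $f(\gamma)\notin\mathcal B$. For each $y$, both $f(y)$ and $f_z(y)$ lie in $\{\bar f(y),\bar f(y)i\}$. Hence if one of $f(y),f_z(y)$ lies in $\{1,i\}$, then so does the other.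

*Case 1: $g=1$ and $i=a$.* The panels $P_4,P_6,P_{10}$ have type $a$, and the values of $f_z$ at $y_3,y_4$, at $y_5,y_6$ and at $y_9,y_{10}$ are $a,1$, then $1,1$, then $1,a$. So the values of $f$ there lie in $\{1,a\}$, and these three panels are critical. Since $f_z(y_2)=f_z(y_{10})=a$ ends with $a$ and $f_z(y_6)=1$ does not,
$$\lambda(y_2)=\lambda(y_{10})=z\ne\lambda(y_6). \tag{4}$$
In particular $\lambda(y_2)=z\ne x$. If $f(y_6)\ne a$, rule (a) gives $\lambda(y_6)=\lambda(y_2)$, against (4). If $f(y_6)=a$, then $\lambda(y_6)=x$ by (L1). The panels $P_7,P_8,P_9$ have types $b,c,b$ and are non-critical, so $\lambda(y_9)=x$. Rule (b) gives $\lambda(y_{10})\ne\lambda(y_2)$, against (4).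

*Case 2: $g=1$ and $i=b$.* The panels $P_1,P_5,P_7$ have type $b$, and $f_z$ takes the values $b,1$ at $y_0,y_1$, then $1,1$ at $y_4,y_5$, then $1,b$ at $y_6,y_7$. So these panels are critical, and
$$\lambda(y_0)=\lambda(y_7)=z\ne\lambda(y_5). \tag{5}$$
If $f(y_5)\ne b$, rule (a′) applies, since $\lambda(y_0)=z\neq x$, and gives $\lambda(y_5)=\lambda(y_0)$, against (5). If $f(y_5)=b$, then $\lambda(y_5)=x$; since $P_6$ has type $a$, also $\lambda(y_6)=x$, and rule (b′) gives $\lambda(y_7)\ne\lambda(y_0)$, against (5).

*Case 3: $g\ne1$ or $i\notin\{a,b\}$.* We first show that no $P_j$ is critical. Suppose $P_j$ is critical. Then $i_j=i$, and $f(y_{j-1}),f(y_j)\in\{1,i\}$, so $e_{j-1}g,e_jg\in\{1,i\}$.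

* If $g=1$, then $i\notin\{a,b\}$ and $i=i_j$, so $i=c$ and $j\in\{3,8\}$. But $e_3=a$ and $e_8=b$ are not in $\{1,c\}$, a contradiction.
* If $g\ne1$, then $\ell(e_jg)=\ell(e_j)+\ell(g)\le1$, and likewise for $j-1$, so $e_{j-1}=e_j=1$ and $g=i$. Since $g\in N$, we have $i\notin\{a,b\}$. But $e_{j-1}=e_j=1$ holds only for $j=5,6$, where $i=i_j\in\{a,b\}$, a contradiction.

Hence $\lambda$ has a constant value $\lambda_0$ on $y_0,\dots,y_{10}$. We now read off $\bar f$ along $\gamma$ and find $h\in N$ with $\bar f(y_j)=e_jh$ for all $j$.

* If $\lambda_0=z$, then $f_z(y_j)=\bar f(y_j)i$, so all $e_jg$ end with $i$. As $e_1=1$, $g$ ends with $i$. Put $h=gi$. Then $h$ is $1$ or begins with the same letter as $g$, so $h\in N$, and $\bar f(y_j)=e_jgi=e_jh$.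
* If $\lambda_0\ne z$, then $f_z(y_j)=\bar f(y_j)$. Put $h=g$.

Finally we recover $f$. If $\lambda_0\ne x$, then no $f(y_j)$ ends with $i$, so $f(y_j)=\bar f(y_j)=e_jh$ and $f(\gamma)\in\mathcal B$, a contradiction. If $\lambda_0=x$, then $\lambda_0\ne z$, so $h=g$, and all $f(y_j)$ end with $i$, so $f(y_j)=\bar f(y_j)i=e_jgi$. Here $g=\bar f(y_1)$ does not end with $i$. If $g\ne1$, then $gi$ begins with the same letter as $g$, so $gi\in N$. If $g=1$, then $i\notin\{a,b\}$ by the assumption of Case 3, so $gi=i\in N$. Again $f(\gamma)\in\mathcal B$, a contradiction. $\square$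

## 10. Growing $X_-$ from one chamber: proof of Theorem 1

**Step 1: the start.** By Lemma 11, let $f_1$, for the chamber $1\in X_-$, be a codistance function with $f_1(y_0)=f_1(1)=1$. For $g\in N$ we have $\ell(e_0g)=\ell(bg)=1+\ell(g)\geq 1$, so $e_0g\ne1$, and $f_1(\gamma)\notin\mathcal B$.

**Step 2: the recursion on $|x|$.** Whenever $f_x$ is defined and $x$ is the gate of its $i$-panel $Q\subseteq X_-$, choose a labelling as in Lemma 14 for $f=f_x$, this $i$ and this $Q$, and define $f_z$ for $z\in Q\setminus\{x\}$ by Lemma 13. Every $z\ne1$ in $X_-$ is a non-gate element of exactly one panel, so every $f_x$ is defined exactly once. By Lemma 13 every $f_x$ satisfies (C1), and (C2) holds on every panel of $X_-$, because each panel has a gate and was treated once. By Lemma 10 we obtain a twin building $T$ of type $(W,I)$. Its $i$-panels have $k_i\ge3$ chambers, so it is thick. By Lemma 14 and Step 1,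
$$f_x(\gamma)\notin\mathcal B\quad\text{for all }x\in X_-. \tag{6}$$

**Step 3: a pair in $f_v$ that is not in $r_t\circ r_u$.** We have $(y_0,y_{10})\in f_v$. Suppose $(y_0,x)\in r_t$ and $(x,y_{10})\in r_u$. Then $x\in X_-$, $\delta^*(y_0,x)=t^{-1}=bcab$ and $\delta^*(y_{10},x)=u=acab$. The values $w_j=\delta^*(y_j,x)=f_x(y_j)$ form an admissible sequence for $v$ from $bcab$ to $acab$, as in the proof of Lemma 5(i). By Lemma 9, $f_x(\gamma)=(e_j\,cab)_j$. Since $cab\in N$, this trace lies in $\mathcal B$, against (6). So $(y_0,y_{10})\in f_v\setminus(r_t\circ r_u)$.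

**Step 4: a pair in $f_v$ that is in $r_t\circ r_u$.** This is (3), since $T$ is thick of universal type. Spelled out: take any $x\in X_-$, a chamber $y_0'\in X_+$ with $\delta^*(y_0',x)=bcab$, and walk along the table of Lemma 9, taking any other chamber of the panel at steps $1,4,9$, the top chamber at steps $2,7,10$, and a third chamber at steps $3,5,6,8$. The gallery ends at $y'_{10}$ with $\delta_+(y'_0,y'_{10})=v$ and $\delta^*(y'_{10},x)=acab$, so $(y'_0,y'_{10})\in f_v\cap(r_t\circ r_u)$.

This proves Theorem 1. $\blacksquare$

So Conjecture C is false, in every rank $n\ge3$ and for all prescribed panel sizes $k_i\ge3$ in universal type, while by Theorem 2 it holds for all thick twin buildings of rank at most two. By the known result quoted in Section 2, the twin buildings constructed here admit no strongly transitive group of automorphisms.
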